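# A central limit theorem for demimartingales with stationary differences

## Demimartingales, stationary differences, stable convergence

All random variables live on a probability space $(\Omega,\mathcal A,P)$. We write $E[Z;A]$ for $E[Z1_A]$, and $\xrightarrow{D}$ for convergence in distribution. $N$ is always a standard normal variable.

**Definition (demimartingale).** A sequence $\{S_n,n\ge1\}$ is a demimartingale if for every componentwise nondecreasing function $f$ and all $j>i$
$$E[(S_j-S_i)f(S_1,\dots,S_i)]\ge0 \tag{1}$$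
whenever the expectation is defined. It is an $L^2$-demimartingale if moreover $ES_n^2<\infty$ for all $n$.

Here are three examples.

*Martingales.* If $\{S_n\}$ is a martingale, the left side of (1) is $0$ for bounded $f$, and also whenever $(S_j-S_i)f(S_1,\dots,S_i)$ is integrable. So (1) asks for much less than the martingale property: the increment must be nonnegatively correlated with every nondecreasing function of the past.

*One variable repeated.* Let $EX=0$, $EX^2<\infty$, and $S_n=nX$. Then $f(X,2X,\dots,iX)=h(X)$ with $h$ nondecreasing, and $E[(j-i)Xh(X)]=(j-i)\,\mathrm{Cov}(X,h(X))\ge0$. This is a demimartingale, and very far from a martingale.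

*Moving averages.* Let $\varepsilon_0,\varepsilon_1,\dots$ be i.i.d. with mean $0$ and variance $1$, let $a\ge0$, $X_n=\varepsilon_n+a\varepsilon_{n-1}$ and $S_n=X_1+\dots+X_n$. Both $S_j-S_i$ and $f(S_1,\dots,S_i)$ are nondecreasing functions of the independent variables $\varepsilon_0,\dots,\varepsilon_j$. Two nondecreasing functions of independent variables have nonnegative covariance, a classical fact. As $E[S_j-S_i]=0$, this covariance is the left side of (1).

**Definition (association).** Random variables $X_1,\dots,X_n$ are associated if $\mathrm{Cov}(f(X_1,\dots,X_n),g(X_1,\dots,X_n))\ge0$ for all componentwise nondecreasing $f,g$ for which the covariance exists. An infinite sequence is associated if each finite subfamily is.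

The moving average above is associated, by the same argument. The argument also shows in general that the partial sums of a mean-zero associated sequence form a demimartingale. The converse fails: the differences of a demimartingale need not be associated. Let $s_n$ ($n\ge0$) be symmetric signs and $m_n$ uniform on $\{1,2\}$, all independent, and put
$$X_n=\frac{2s_nm_n}{m_{n-1}},\qquad n\ge1 .$$
Since $s_n$ is independent of $m_n$ and of everything with smaller index, the $X_n$ are martingale differences and $\{S_n\}$ is a demimartingale. The values of $X_n$ are $\pm1,\pm2,\pm4$. The event $X_1=4$ requires $m_1=2$, and $X_2=4$ requires $m_1=1$. So $P(X_1=4)=P(X_2=4)=\frac18$, but $P(X_1=4,X_2=4)=0$, and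
$$\mathrm{Cov}(1_{\{X_1\ge4\}},1_{\{X_2\ge4\}})=-\tfrac1{64}<0. \tag{2}$$
So $\{X_n\}$ is not associated. We shall meet (2) again.

**Definition (stationarity, invariant $\sigma$-field, ergodicity).** $\{X_n,n\ge1\}$ is strictly stationary if $(X_{m+1},X_{m+2},\dots)$ has the same law for all $m\ge0$. Its invariant $\sigma$-field $\mathcal I$ consists of the events $\{(X_1,X_2,\dots)\in D\}$ with $D\subset\mathbb R^{\mathbb N}$ measurable and $(x_1,x_2,\dots)\in D\iff(x_2,x_3,\dots)\in D$. The sequence is ergodic if $P(A)\in\{0,1\}$ for all $A\in\mathcal I$.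

An $\mathcal I$-measurable variable $g$ can be written $g=\Phi(X_1,X_2,\dots)=\Phi(X_{m+1},X_{m+2},\dots)$ for every $m$. Hence the joint law of $(X_{m+1},X_{m+2},\dots;g)$ does not depend on $m$. We shall use this often.

Sequences that are functions of an i.i.d. sequence along the shift, such as the two above, are ergodic. For a nonergodic example, let $X_n=V\varepsilon_n$ with i.i.d. symmetric signs $\varepsilon_n$ and $V>0$ bounded, nondegenerate and independent of the signs. Then $V=\limsup_n|X_n|$ is $\mathcal I$-measurable and not constant.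

The **$L^1$ ergodic theorem** says: if $\{X_n\}$ is stationary and $\varphi(X_1,X_2,\dots)$ is integrable, then $\frac1L\sum_{l=0}^{L-1}\varphi(X_{l+1},X_{l+2},\dots)\to E[\varphi(X_1,X_2,\dots)\mid\mathcal I]$ in $L^1$. In the ergodic case the limit is $E\varphi(X_1,X_2,\dots)$.

**Notation (covariances).** For a stationary sequence with $EX_1^2<\infty$ put $S_0=0$, $S_n=X_1+\dots+X_n$,
$$\gamma_r=\mathrm{Cov}(X_1,X_{1+r}),\qquad v_k=\mathrm{Var}(S_k),\qquad \sigma^2=\gamma_0+2\sum_{r\ge1}\gamma_r .$$
When the series converges,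
$$\frac{v_n}n=\gamma_0+2\sum_{r=1}^{n-1}\Big(1-\frac rn\Big)\gamma_r=\frac1n\sum_{m=1}^n\Big(\gamma_0+2\sum_{r=1}^{m-1}\gamma_r\Big)\longrightarrow\sigma^2, \tag{3}$$
because this is a Cesàro mean of convergent partial sums. For the moving average, $\gamma_0=1+a^2$, $\gamma_1=a$, the other $\gamma_r$ vanish, $\sigma^2=(1+a)^2$, and $v_k=k\gamma_0+2(k-1)\gamma_1=k\sigma^2-2a$. For $S_n=nX$ with $X$ not a.s. zero, $\gamma_r=\mathrm{Var}(X)$ for all $r$ and $\sigma^2=\infty$.

**Definition (stable convergence).** Let $Z_n$ be random elements of a metric space, and let $Z$ be defined on an extension of $(\Omega,\mathcal A,P)$. Then $Z_n\to Z$ stably if $E[\xi h(Z_n)]\to E[\xi h(Z)]$ for all bounded $\mathcal A$-measurable $\xi$ and all bounded continuous $h$.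

With $\xi=1$ this is convergence in law. It is strictly stronger in general: if $N_1,N_2$ are independent standard normals and $Z_n=N_1$ for even $n$, $Z_n=N_2$ for odd $n$, then all $Z_n$ have the same law. But for $\xi=\mathrm{sgn}(N_1)$ and $h=\arctan$ the numbers $E[\xi h(Z_n)]$ alternate between $E|\arctan N_1|>0$ and $0$. For a positive example take i.i.d. signs and $Z_n=S_n/\sqrt n$, with $\mathcal A$ generated by the signs. If $\xi$ depends on $\varepsilon_1,\dots,\varepsilon_m$ only, then $Z_n$ differs by $S_m/\sqrt n\to0$ from a variable independent of $\xi$. So $E[\xi h(Z_n)]\to E\xi\cdot Eh(N)$ for bounded Lipschitz $h$, and these suffice for weak convergence. For general $\xi$, approximate in $L^1$. Here the limit is independent of $\mathcal A$; this case is called Rényi-mixing.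

In $C[0,1]$ we use two textbook facts. Tightness together with convergence of finite-dimensional distributions implies convergence in law. A sequence $W_n$ with $W_n(0)=0$ is tight if $\lim_{\delta\to0}\limsup_nP(w(W_n,\delta)\ge\varepsilon)=0$ for each $\varepsilon>0$, where $w(x,\delta)=\sup_{|s-s'|\le\delta}|x(s)-x(s')|$.

## Newman's conjecture and two theorems

For associated sequences there is the following known result (Newman, 1980): if $\{X_n\}$ is strictly stationary and associated with $EX_1^2<\infty$ and $0<\sigma^2<\infty$, then $n^{-1/2}(S_n-ES_n)\xrightarrow{D}N(0,\sigma^2)$. In that situation $S_n-ES_n$ is a demimartingale. Does the demimartingale property alone, with ergodicity, suffice?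

**Conjecture (Newman, 1984).** Let $S_0\equiv0$ and let $\{S_n,n\ge1\}$ be an $L^2$-demimartingale whose difference sequence $X_n=S_n-S_{n-1}$, $n\ge1$, is strictly stationary and ergodic with
$$0<\sigma^2=\mathrm{Var}(X_1)+2\sum_{j=2}^\infty\mathrm{Cov}(X_1,X_j)<\infty .$$
Then $n^{-1/2}(S_n-ES_n)\xrightarrow{D}\sigma N$.

The problem, as stated in "Normal Approximation for Strong Demimartingales", is to prove or disprove this. The conjecture is true. It follows from a theorem that uses (1) only for functions of the last variable.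

**Theorem 1.** Let $\{X_n\}$ be strictly stationary and ergodic, $EX_1=0$, $EX_1^2<\infty$, $v_n/n\to\sigma^2\in[0,\infty)$, and suppose
$$E[(S_j-S_i)f(S_i)]\ge0\quad\text{for all }j>i\ge1\text{ and all nondecreasing Lipschitz }f:\mathbb R\to\mathbb R. \tag{4}$$
Then $n^{-1/2}S_n\xrightarrow{D}\sigma N$.

**Theorem 1 implies the conjecture.** For Lipschitz $f$ the expectation in (4) is finite, since all variables are in $L^2$, and $(s_1,\dots,s_i)\mapsto f(s_i)$ is componentwise nondecreasing. So (4) holds for every $L^2$-demimartingale. Next, $f\equiv1$ and $f\equiv-1$ are both nondecreasing, so (1) gives $ES_j=ES_i$ for $j>i\ge1$. Hence $EX_2=0$, then $EX_n=0$ for all $n$ by stationarity, and $ES_n=0$. Finally $v_n/n\to\sigma^2$ by (3).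

For full demimartingales one can drop ergodicity and obtain paths instead of single sums. Let $W_n\in C[0,1]$ be the linear interpolation of $W_n(j/n)=S_j/\sqrt n$, $0\le j\le n$.

**Theorem 2.** Let $\{S_n\}$ be an $L^2$-demimartingale with strictly stationary differences (not necessarily ergodic) and $\sigma^2=\gamma_0+2\sum_{r\ge1}\gamma_r<\infty$. Then:

(a) $\eta=\lim_k\frac1kE[S_k^2\mid\mathcal I]$ exists in $L^1$, $\eta\ge0$ and $E\eta=\sigma^2$.

(b) $W_n\to\sqrt\eta\,B$ stably in $C[0,1]$, that is, $E[\xi h(W_n)]\to E[\xi h(\sqrt\eta B)]$ for all bounded $\mathcal A$-measurable $\xi$ and bounded continuous $h$, where $B$ is a standard Brownian motion independent of $\mathcal A$ (on an extension of the space).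

(c) $\{S_n^2/n\}$ is uniformly integrable. $S_n/\sqrt n$ converges in law to $N(0,s^2)$ for some $s\ge0$ if and only if $\eta=s^2$ a.s., and then $s=\sigma$.

If $\{X_n\}$ is ergodic, then $\mathcal I$ is trivial, $E[S_k^2\mid\mathcal I]=v_k$, and $\eta=\sigma^2$. So (b) is then Donsker's invariance principle with Rényi-mixing convergence. Ergodicity cannot simply be dropped from the conjecture. Take $X_n=V\varepsilon_n$ as above, so that $S_n$ is a martingale, hence a demimartingale. By the ergodic theorem $E[S_k^2\mid\mathcal I]$ is the $L^1$ limit of $\frac1L\sum_{l<L}V^2(\varepsilon_{l+1}+\dots+\varepsilon_{l+k})^2$, which is $kV^2$. So $\eta=V^2$, which is not constant, and by (c) the limit is not Gaussian.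

## What a few examples show

*Gaussian sums.* If the $S_n$ are centered Gaussian, then $S_n/\sqrt n\sim N(0,v_n/n)$ and the conclusion is immediate. For jointly Gaussian centered $Y,S$ we also have
$$E[Ye^{iuS}]=iu\,\mathrm{Cov}(Y,S)\,e^{-u^2\mathrm{Var}(S)/2},\qquad\text{so}\qquad|E[Ye^{iuS}]|\le|u|\,\mathrm{Cov}(Y,S). \tag{5}$$
(Write $Y=cS+Y'$ with $Y'$ independent of $S$ and differentiate $Ee^{iuS}$; here $\mathrm{Cov}(Y,S)\ge0$.) The inequality in (5) will turn out to hold for all demimartingales.

*Moving averages.* $S_n=(1+a)(\varepsilon_1+\dots+\varepsilon_n)+a\varepsilon_0-a\varepsilon_n$, so $S_n/\sqrt n\xrightarrow{D}(1+a)N=\sigma N$ by the i.i.d. theorem. Note that $\mathrm{Var}(X_1)=1+a^2$ differs from $\sigma^2$, while $v_k/k=\sigma^2-2a/k$ is close to it for large $k$.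

*Martingale differences.* The natural argument compares $E e^{iuS_m}$ with its value at $m+1$ and expands. The first-order term is $iuE[X_{m+1}e^{iuS_m}]=0$.

These cases suggest two plans, and each breaks at a definite point.

**Plan A: compare blocks with independent blocks.** For associated $X,Y$ and real functions $f,g$ with Lipschitz constants $c,c'$, the functions $cx\pm f(x)$ and $c'y\pm g(y)$ are nondecreasing. Adding $\mathrm{Cov}(cX+f,c'Y+g)\ge0$ and $\mathrm{Cov}(cX-f,c'Y-g)\ge0$, then the two inequalities with mixed signs, yields $|\mathrm{Cov}(f(X),g(Y))|\le cc'\,\mathrm{Cov}(X,Y)$. So blocks with small covariance have nearly factorizing characteristic functions. For demimartingales this is false. In the example of (2), put $f(x)=\min(1,\max(0,(x-2)/2))$. It is Lipschitz and equals $1_{\{x\ge4\}}$ on the values of $X_n$. Then $\mathrm{Cov}(f(X_1),f(X_2))=-\frac1{64}$, but $\mathrm{Cov}(X_1,X_2)=0$. The obstruction is structural: in (1) the past enters through an arbitrary monotone function, but the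 future enters only *linearly*.

**Plan B: imitate the martingale proof step by step.** Here the future does enter linearly, at first order. But $E[X_{m+1}e^{iuS_m}]$ is no longer $0$. By (5), in the Gaussian case, $iuE[X_{m+1}e^{iuS_m}]$ is $-u^2\mathrm{Cov}(X_{m+1},S_m)$ times a factor. With $u=t/\sqrt n$, summing over $m<n$ gives a quantity of order $t^2\sum_{r\ge1}\gamma_r$, which does not tend to $0$. It carries exactly the part of the variance missing from $\mathrm{Var}(X_1)$.

The way past the second point is to take steps of length $k$ instead of $1$. Then the second-order term accounts for the variance $v_k/k$ per unit time, the first-order terms should carry only $\sigma^2-v_k/k$, and this tends to $0$ as $k\to\infty$. Two things remain: a version of (5) without Gaussianity, and a law of large numbers for the second-order terms. For (5), note that although $\cos(us+\varphi)$ is not monotone, $|u|s\pm\cos(us+\varphi)$ is nondecreasing in $s$. This is the one idea that brings in the demimartingale property.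

We will use all starting points $m$, and not only multiples of $k$. The sum over $m$ still telescopes, up to $k$ terms at each end. The second-order terms then form an average along the shift itself. Along disjoint blocks one would average along the $k$-th power of the shift, which need not be ergodic: for $X_n=(-1)^{n+U}$, with $U$ uniform on $\{0,1\}$, the shift interchanges two sequences of probability $\frac12$ and is ergodic, while its square is the identity.

## Proof of Theorem 1

Fix $t\in\mathbb R$ and an integer $k\ge1$. For $n\ge k$ and $m\ge0$ let $u=t/\sqrt n$ and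
$$Y_m=S_{m+k}-S_m,\qquad Z_m=e^{iuS_m},\qquad\lambda=\lambda_k=\frac{t^2v_k}{2k},\qquad B_m=e^{\lambda m/n}Z_m .$$
If $S_n/\sqrt n$ is nearly normal with variance near $v_k/k$, then $EB_m$ should stay near $1$ for $0\le m\le n$. Put $\Lambda=\frac{t^2}2\sup_kv_k/k<\infty$ and $K=e^{2\Lambda}$. For $0\le m<n$ we have $(m+k)/n<2$, so $e^{\lambda(m+k)/n}\le K$. The constant $K$ does not depend on $k$.

**Step 1: telescoping.** The purpose is to express $EB_n-1$ through increments over steps of length $k$. Cancelling common terms,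
$$\frac1k\sum_{m=0}^{n-1}E(B_{m+k}-B_m)=\frac1k\sum_{r=0}^{k-1}E(B_{n+r}-B_r)=EB_n-1+o(1)\qquad(n\to\infty). \tag{6}$$
The last equality holds because, for each fixed $r$, $E|Z_{n+r}-Z_n|\le|u|E|S_r|\to0$, $E|Z_r-1|\le|u|E|S_r|\to0$ and $e^{\lambda r/n}\to1$, while $e^{\lambda}$ is constant.

**Step 2: expansion of one increment.** We separate first order, second order and remainders. Use $|e^{iy}-1-iy+y^2/2|\le\min(y^2,|y|^3)$ with $y=uY_m$ to write
$$Z_{m+k}-Z_m=Z_m(e^{iuY_m}-1)=Z_m\Big(iuY_m-\frac{u^2}2Y_m^2\Big)+R_m,\qquad|R_m|\le\min(|uY_m|^3,u^2Y_m^2).$$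
Let $D_m=Y_m^2-v_k$ and $x=\lambda k/n=u^2v_k/2$. Then $-\frac{u^2}2Y_m^2=-\frac{u^2}2D_m-x$. Since
$$B_{m+k}-B_m=e^{\lambda(m+k)/n}(Z_{m+k}-Z_m)+e^{\lambda m/n}Z_m(e^x-1)$$
and $e^{\lambda(m+k)/n}x=e^{\lambda m/n}xe^x$, we get
$$B_{m+k}-B_m=e^{\lambda(m+k)/n}\Big[iuY_mZ_m-\frac{u^2}2D_mZ_m+R_m\Big]+e^{\lambda m/n}Z_m\big[e^x-1-xe^x\big]. \tag{7}$$
We now bound the contribution of each of the four terms to the left side of (6).

**Step 3: first-order term.** This step proves the inequality of (5) and sums it. The derivative of $|u|s\pm\cos(us+\varphi)$ in $s$ is $|u|\mp u\sin(us+\varphi)\ge0$, so these functions are nondecreasing, and they are Lipschitz. For $m\ge1$ apply (4) with $i=m$, $j=m+k$ to both signs: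
$$|E[Y_m\cos(uS_m+\varphi)]|\le|u|E[Y_mS_m]\qquad\text{for every real }\varphi .$$
Choose $\varphi$ with $e^{i\varphi}E[Y_mZ_m]=|E[Y_mZ_m]|$. This number is real, so it equals its real part $E[Y_m\cos(uS_m+\varphi)]$, and
$$|E[Y_mZ_m]|\le|u|\,E[Y_mS_m]. \tag{8}$$
For $m=0$ both sides are $0$, since $S_0=0$ and $ES_k=0$. From $S_{m+k}=S_m+Y_m$ and stationarity, $E[Y_mS_m]=\frac12(v_{m+k}-v_m-v_k)$, and this is $\ge0$ by (8). The sum over $m$ telescopes again:
$$\frac1k\sum_{m<n}e^{\lambda(m+k)/n}|u||E[Y_mZ_m]|\le\frac{Kt^2}{2kn}\Big(\sum_{r<k}(v_{n+r}-v_r)-nv_k\Big)\longrightarrow\frac{Kt^2}2\Big(\sigma^2-\frac{v_k}k\Big)\quad(n\to\infty), \tag{9}$$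
because $v_{n+r}/n\to\sigma^2$ for each of the $k$ values of $r$.

**Step 4: second-order term.** We show that the $D_m$ average out, although they are multiplied by $Z_m$. The reason is that $Z_m$ changes slowly in $m$. Put $C_m=e^{\lambda(m+k)/n}Z_m$, so $|C_m|\le K$ for $m<n$. Fix $L\ge1$. For $0\le l<L$ and $m+l<n$,
$$|C_{m+l}-C_m|\le e^{\lambda(m+l+k)/n}|Z_{m+l}-Z_m|+e^{\lambda(m+k)/n}(e^{\lambda l/n}-1)\le K\Big[\min\Big(2,|u|\sum_{i=1}^L|X_{m+i}|\Big)+e^{\lambda L/n}-1\Big].$$
Split $\{0,\dots,n-1\}$ into $\lfloor n/L\rfloor$ consecutive groups of length $L$ and fewer than $L$ leftover indices. For a group starting at $m$, replace $C_{m+l}$ by $C_m$ and use stationarity: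
$$\Big|E\sum_{l<L}C_{m+l}D_{m+l}\Big|\le KE\Big|\sum_{l<L}D_l\Big|+K\sum_{l<L}E\Big[\Big(\min\Big(2,|u|\sum_{i\le L}|X_i|\Big)+e^{\lambda L/n}-1\Big)|D_l|\Big].$$
The last sum does not depend on $m$. It tends to $0$ as $n\to\infty$ with $k,L$ fixed, by dominated convergence: the factor in parentheses is bounded and tends to $0$ a.s., and $D_l$ is integrable. The leftover indices contribute at most $KLE|D_0|$ in total. There are at most $n/L$ groups, so
$$\limsup_n\frac1k\,\frac{t^2}{2n}\Big|\sum_{m<n}E[C_mD_m]\Big|\le\frac{Kt^2}{2k}\,E\Big|\frac1L\sum_{l<L}D_l\Big| .$$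
Here $D_l=(X_{l+1}+\dots+X_{l+k})^2-v_k$ is integrable with mean $0$, and it is a fixed function of $(X_{l+1},X_{l+2},\dots)$. By the $L^1$ ergodic theorem and ergodicity the right side tends to $0$ as $L\to\infty$. The left side does not depend on $L$, so it is $0$.

**Step 5: remainders.** These are negligible. Since $|R_m|\le u^2Y_m^2\min(1,|u||Y_m|)$ and $Y_m$ has the law of $S_k$,
$$\frac1k\sum_{m<n}K\,E|R_m|\le\frac{Kt^2}kE\Big[S_k^2\min\Big(1,\frac{|t||S_k|}{\sqrt n}\Big)\Big]\to0$$
by dominated convergence. Also $|e^x-1-xe^x|=\int_0^xse^s\,ds\le x^2e^x=O(n^{-2})$, so the $n$ terms of this kind contribute $O(1/n)$.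

**Step 6: conclusion.** We collect the bounds and let $k\to\infty$. By (6), (7) and Steps 3 to 5, $\limsup_n|EB_n-1|\le\frac{Kt^2}2(\sigma^2-\frac{v_k}k)$. Since $EB_n=e^{\lambda_k}Ee^{itS_n/\sqrt n}$ and $\lambda_k\ge0$, multiplying by $e^{-\lambda_k}\le1$ gives
$$\limsup_n\big|Ee^{itS_n/\sqrt n}-e^{-\lambda_k}\big|\le\frac{Kt^2}2\Big(\sigma^2-\frac{v_k}k\Big).$$
This holds for every $k$, with the same $K$. As $k\to\infty$, $v_k/k\to\sigma^2$ and $\lambda_k\to t^2\sigma^2/2$. Hence $Ee^{itS_n/\sqrt n}\to e^{-t^2\sigma^2/2}$ for every $t$, and Lévy's continuity theorem gives $S_n/\sqrt n\xrightarrow{D}\sigma N$. $\blacksquare$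

This proves Newman's conjecture. In the moving average example the error bound at block length $k$ is $\frac{Kt^2}2\cdot\frac{2a}k$. With $k=1$ it would stay at $Kt^2a$, which is where Plan B stopped.

## Lipschitz functions of the whole past

Without ergodicity, Step 4 fails: $\frac1L\sum_{l<L}Y_l^2$ tends to the random variable $w_k=E[S_k^2\mid\mathcal I]$ and not to $v_k$. The compensating factor $e^{\lambda m/n}$ should then be $e^{\eta t^2m/(2n)}$, with random $\eta$. But $\eta$ depends on the whole sequence, and inequality (1) accepts only functions of the past as multipliers. The remedy has two parts. We work on an invariant event where $\eta$ is nearly a constant $c$, so that the compensator is deterministic. We replace the indicator of that event, times $\xi$, by a Lipschitz function $g'$ of finitely many $S_l$. The price of the extra factor $g'$ in the first-order term is computed by the following extension of (8), and it is small because the covariance of $S_l$, $l$ fixed, with far increments is summable.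

From now on the assumptions of Theorem 2 hold. As before $EX_n=0$ and $v_k/k\to\sigma^2$.

**Signs and sizes of covariances.** Taking $f(s_1,\dots,s_i)=s_l$ in (1),
$$E[(S_j-S_i)S_l]\ge0,\qquad1\le l\le i<j. \tag{10}$$
With $l=1$ and $j=i+1$ this says $\gamma_r\ge0$ for all $r\ge1$. (In particular $\sigma^2\ge\mathrm{Var}(X_1)$, so the hypothesis $\sigma^2>0$ in the conjecture excludes only the trivial case $X_n\equiv0$.) Put
$$\Gamma=\sum_{r\ge1}\gamma_r<\infty,\qquad\rho_k=\sum_{r\ge1}\min(r,k)\gamma_r .$$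
Then $\rho_k/k=\sum_r\min(r/k,1)\gamma_r\to0$ by dominated convergence.

**Lemma A.** Let $F:\mathbb R^i\to\mathbb C$ satisfy $|F(s)-F(s')|\le\sum_{l\le i}c_l|s_l-s_l'|$. Then for $j>i$
$$|E[(S_j-S_i)F(S_1,\dots,S_i)]|\le\sum_{l\le i}c_l\,E[(S_j-S_i)S_l].$$

**Proof.** For real $\varphi$ the functions $\sum_lc_ls_l\pm\mathrm{Re}(e^{i\varphi}F(s))$ are Lipschitz. They are componentwise nondecreasing, because passing from $s$ to $s'\ge s$ raises the sum by $\sum_lc_l(s_l'-s_l)$ and changes the real part by at most that much. So (1) gives $|E[(S_j-S_i)\mathrm{Re}(e^{i\varphi}F)]|\le\sum_lc_lE[(S_j-S_i)S_l]$. Choose $\varphi$ so that $e^{i\varphi}E[(S_j-S_i)F]$ is real and nonnegative. $\square$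

**Two covariance bounds.** For $0\le l\le i$,
$$E[(S_{i+k}-S_i)S_l]=\sum_{a=1}^l\sum_{b=i+1}^{i+k}\gamma_{b-a}\le\rho_k. \tag{11}$$
Indeed, pairs with $b-a=r$ satisfy $i<b\le i+k$, and $b=a+r\le i+r$, so there are at most $\min(r,k)$ of them. For fixed $l$ the quantity in (11) tends to $0$ as $i\to\infty$, being at most $l$ times the tail $\sum_{r>i-l}\gamma_r$. Moreover
$$\sum_{m\ge l}E[(S_{m+k}-S_m)S_l]\le k\,l\,\Gamma, \tag{12}$$
since for each $a\le l$ every $b$ occurs for at most $k$ values of $m$, namely $b-k\le m\le b-1$.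

**The class $\mathcal G$.** Let $\mathcal G$ be the set of variables $g=G(S_1,\dots,S_{m_0})$, $m_0\ge1$, with $G$ complex-valued and Lipschitz and $|G|\le1$. A Lipschitz constant of $G$ in the Euclidean norm, denoted $c_0$, also gives $|G(s)-G(s')|\le c_0\sum_l|s_l-s_l'|$.

*Every $\sigma(X)$-measurable $\xi$ with $|\xi|\le1$ is an $L^2$-limit of elements of $\mathcal G$, which can be chosen real if $\xi$ is real.* By martingale convergence $E[\xi\mid X_1,\dots,X_{m_0}]\to\xi$ in $L^2$ as $m_0\to\infty$, and this conditional expectation equals $H(S_1,\dots,S_{m_0})$ with $H$ Borel, $|H|\le1$. Lipschitz functions are dense in $L^2$ of the law of $(S_1,\dots,S_{m_0})$, so $H$ is approximated by a Lipschitz function. Composing it with the nearest-point projection onto the closed unit disc, which is $1$-Lipschitz and fixes the values of $H$, keeps the error no larger and gives $|G|\le1$. If $\xi$ is real, take real parts.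

## Existence of the random variance: proof of (a)

Write $w_k=E[S_k^2\mid\mathcal I]$. We want $w_k/k$ to be Cauchy in $L^1$, and for this we need conditional covariances of neighboring blocks.

**Claim.** $E\big|E[(S_{p+k}-S_p)S_p\mid\mathcal I]\big|\le2\rho_k$ for all $p,k\ge1$.

**Proof.** The idea is to move the two blocks far to the right, which an invariant multiplier does not notice, while the finitely many coordinates of its approximation become almost uncorrelated with the blocks.

Let $g$ be real and $\mathcal I$-measurable with $|g|\le1$, and let $g'=G(S_1,\dots,S_{m_0})\in\mathcal G$ be real, with constant $c_0$. Let $T_b(x)=\max(-b,\min(x,b))$ for $b>0$, and let $r>m_0$. The function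
$$T_b(s_{r+p}-s_r)\,G(s_1,\dots,s_{m_0})$$
has Lipschitz constants $1$ in $s_{r+p}$, $1$ in $s_r$ and $bc_0$ in $s_l$, $l\le m_0$. By Lemma A (with $i=r+p$, $j=r+p+k$) and (11),
$$\big|E[(S_{r+p+k}-S_{r+p})T_b(S_{r+p}-S_r)g']\big|\le2\rho_k+bc_0\sum_{l\le m_0}E[(S_{r+p+k}-S_{r+p})S_l],$$
and the last sum tends to $0$ as $r\to\infty$. Replacing $g'$ by $g$ on the left changes it by at most $b\sqrt{v_k}\,\|g-g'\|_2$, by Cauchy–Schwarz. With $g$ in place of $g'$, the expectation equals $E[(S_{p+k}-S_p)T_b(S_p)g]$ for all $r$, by stationarity and invariance of $g$. So, letting $r\to\infty$,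
$$|E[(S_{p+k}-S_p)T_b(S_p)g]|\le2\rho_k+b\sqrt{v_k}\,\|g-g'\|_2 .$$
Let $g'\to g$ in $L^2$ with $b$ fixed, then $b\to\infty$ by dominated convergence: $|E[(S_{p+k}-S_p)S_pg]|\le2\rho_k$. Choose $g=\mathrm{sgn}\,E[(S_{p+k}-S_p)S_p\mid\mathcal I]$. $\square$

**Cauchy property.** From $S_{(j+1)k}^2=S_{jk}^2+(S_{(j+1)k}-S_{jk})^2+2(S_{(j+1)k}-S_{jk})S_{jk}$ we get
$$S_{qk}^2=\sum_{j=0}^{q-1}(S_{(j+1)k}-S_{jk})^2+2\sum_{j=1}^{q-1}(S_{(j+1)k}-S_{jk})S_{jk}.$$
Take conditional expectations. By stationarity and invariance $E[(S_{(j+1)k}-S_{jk})^2\mid\mathcal I]=w_k$, and the Claim with $p=jk$ bounds the rest: $E|w_{qk}-qw_k|\le4q\rho_k$, that is, $E|\frac{w_{qk}}{qk}-\frac{w_k}k|\le4\rho_k/k$. Comparing both $k$ and $l$ with $kl$,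
$$E\Big|\frac{w_k}k-\frac{w_l}l\Big|\le4\frac{\rho_k}k+4\frac{\rho_l}l .$$
The right side tends to $0$ as $k,l\to\infty$. So $w_k/k$ converges in $L^1$ to an $\mathcal I$-measurable $\eta\ge0$, and $E\eta=\lim_kv_k/k=\sigma^2$. This proves (a). $\blacksquare$

## Finite-dimensional distributions with a random variance

Fix $0=s_0<s_1<\dots<s_d=1$ and real $t_1,\dots,t_d$. Put $t_*=\max_p|t_p|$, $\tau=\sum_pt_p^2(s_p-s_{p-1})$, $n_p=\lfloor ns_p\rfloor$, and let $n$ be so large that $0=n_0<n_1<\dots<n_d=n$. Let $\theta_a=t_p$ for $n_{p-1}<a\le n_p$ and $\theta_a=t_d$ for $a>n$. Define $U_m=\sum_{a\le m}\theta_aX_a$ and $Z_m=e^{iU_m/\sqrt n}$. Summation by parts gives, for $1\le m\le n$,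
$$U_m=\theta_mS_m+\sum_{1\le p<d,\ n_p<m}(t_p-t_{p+1})S_{n_p}. \tag{13}$$
(If $n_{q-1}<m\le n_q$, then $U_m=\sum_{p<q}t_p(S_{n_p}-S_{n_{p-1}})+t_q(S_m-S_{n_{q-1}})$; collect the coefficient of each $S_{n_p}$.) Note that $U_n=\sum_pt_p(S_{n_p}-S_{n_{p-1}})$.

**Proposition.** For every bounded $\mathcal A$-measurable $\xi$: $E[\xi Z_n]\to E[\xi e^{-\eta\tau/2}]$.

**Proof.** $Z_n$ and $\eta$ are $\sigma(X)$-measurable, so we may replace $\xi$ by $E[\xi\mid\sigma(X)]$. After scaling, $\xi$ is $\sigma(X)$-measurable with $|\xi|\le1$.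

**Step 1: localization and telescoping.** We fix a piece of $\Omega$ where $\eta$ is nearly constant. Let $A\in\mathcal I$, $c\ge0$ and $\delta>0$ be such that $|\eta-c|\le\delta$ on $A$, and put $\zeta=\xi1_A$. Let $g'=G(S_1,\dots,S_{m_0})\in\mathcal G$ with constant $c_0$; it will later approximate $\zeta$. Fix $k$, let $n\ge k$, and put
$$\beta_m=\exp\Big(\frac c{2n}\sum_{a\le m}\theta_a^2\Big),\qquad B_m=\beta_mZ_m,\qquad Y_m=S_{m+k}-S_m,\qquad K=e^{ct_*^2}.$$
For $m<n$ we have $m+k<2n$, so $\beta_{m+k}\le K$. As in (6),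
$$\frac1k\sum_{m<n}E[g'(B_{m+k}-B_m)]=\frac1k\sum_{r<k}E[g'(B_{n+r}-B_r)]=E[g'B_n]-Eg'+o(1), \tag{14}$$
because for fixed $r$ we have $\beta_{n+r}/\beta_n\to1$, $\beta_r\to1$, $E|Z_{n+r}-Z_n|\le t_*rE|X_1|/\sqrt n\to0$ and similarly $E|Z_r-1|\to0$, while $\beta_n\le K$ and $|g'|\le1$.

**Step 2: expansion.** Let $J$ be the set of $m<n$ for which $\theta$ is constant on $\{m+1,\dots,m+k\}$. If $m\notin J$, then $m+1\le n_p<m+k$ for some $p<d$, so at most $kd$ indices lie outside $J$. Each contributes at most $E|B_{m+k}-B_m|=O(n^{-1/2})$, hence all together $o(1)$ in (14). For $m\in J$ put $\vartheta=\theta_{m+1}$ and $x=c\vartheta^2k/(2n)$. Then $\beta_{m+k}=\beta_me^x$, $Z_{m+k}=Z_me^{i\vartheta Y_m/\sqrt n}$, and exactly as for (7),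
$$B_{m+k}-B_m=\beta_{m+k}\Big[\frac{i\vartheta}{\sqrt n}Y_mZ_m-\frac{\vartheta^2}{2n}(Y_m^2-kc)Z_m+R_m\Big]+\beta_mZ_m[e^x-1-xe^x], \tag{15}$$
with $|R_m|\le\min(|\vartheta Y_m|^3n^{-3/2},\vartheta^2Y_m^2n^{-1})$. The remainders contribute at most $\frac{Kt_*^2}kE[S_k^2\min(1,t_*|S_k|/\sqrt n)]\to0$ to (14). The last bracket is at most $x^2e^x=O(n^{-2})$ in absolute value, so it contributes $O(1/n)$.

**Step 3: first-order term.** We apply Lemma A with $g'$ included. For $m\ge m_0$, $g'Z_m$ is a function of $(S_1,\dots,S_m)$. By (13), and since $|g'|\le1$, $|Z_m|=1$, its Lipschitz constants are at most the sum of two parts: $2t_*/\sqrt n$ at no more than $d$ coordinates (that of $S_m$ and those of $S_{n_p}$ with $n_p<m$, $1\le p<d$), and $c_0$ at the coordinates $1,\dots,m_0$. Lemma A with $i=m$, $j=m+k$, then (11) for the first part and (12) for the second, gives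
$$\sum_{m_0\le m<n}|E[g'Y_mZ_m]|\le2t_*d\sqrt n\,\rho_k+c_0km_0^2\Gamma .$$
The indices $m<m_0$ add at most $m_0\sqrt{v_k}$. The contribution to (14) is at most $Kt_*/(k\sqrt n)$ times these bounds, so its $\limsup_n$ is at most $2Kt_*^2d\,\rho_k/k$. The factor $g'$ has cost nothing in the limit.

**Step 4: second-order term, the part that does not average out.** Write $Y_m^2-kc=D_m+(w_k-kc)$, now with $D_m=Y_m^2-w_k$. The part with $w_k-kc$ contributes at most
$$\frac{Kt_*^2}{2k}E[|g'||w_k-kc|]\le\frac{Kt_*^2}2\Big[\delta P(A)+E\Big|\frac{w_k}k-\eta\Big|+E\Big(|g'-\zeta|\Big|\frac{w_k}k-c\Big|\Big)\Big],$$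
because $|g'|\le|\zeta|+|g'-\zeta|$, $|\zeta|\le1_A$, and on $A$ we have $|\frac{w_k}k-c|\le|\frac{w_k}k-\eta|+\delta$.

**Step 5: second-order term, the part that averages out.** We repeat Step 4 of Theorem 1 away from the points $n_p$. Put $C_m=\beta_{m+k}\theta_{m+1}^2Z_m$, so $|C_m|\le Kt_*^2$ for $m<n$. The contribution to (14) is $-\frac1{2kn}\sum_{m\in J}E[g'C_mD_m]$. Including the at most $kd$ indices outside $J$ changes it by $O(1/n)$. Fix $L\ge1$ and split $\{0,\dots,n-1\}$ into consecutive groups of length $L$, the last one possibly incomplete. Call a complete group starting at $m$ regular if $\theta$ is constant on $\{m+1,\dots,m+L+k\}$. A complete group is not regular only if $m+1\le n_p<m+L+k$ for some $p<d$. So the number of exceptional groups is bounded as $n\to\infty$ with $k,L,d$ fixed, and they contribute $O(1/n)$. In a regular group, for $0\le l<L$,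
$$|C_{m+l}-C_m|\le Kt_*^2\Big[\min\Big(2,\frac{t_*}{\sqrt n}\sum_{i\le L}|X_{m+i}|\Big)+e^{ct_*^2L/(2n)}-1\Big],$$
since $\theta_{m+l+1}=\theta_{m+1}$ and $\beta_{m+l+k}=\beta_{m+k}e^{c\theta_{m+1}^2l/(2n)}\le K$. As $w_k$ is invariant, the joint law of $(X_{m+1},X_{m+2},\dots;w_k)$ does not depend on $m$. Using $|g'|\le1$,
$$\Big|E\,g'\sum_{l<L}C_{m+l}D_{m+l}\Big|\le Kt_*^2E\Big|\sum_{l<L}D_l\Big|+Kt_*^2\sum_{l<L}E\Big[\Big(\min\Big(2,\frac{t_*}{\sqrt n}\sum_{i\le L}|X_i|\Big)+e^{ct_*^2L/(2n)}-1\Big)|D_l|\Big].$$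
The last sum tends to $0$ as $n\to\infty$ by dominated convergence. There are at most $n/L$ groups, so the $\limsup_n$ of this part is at most $\frac{Kt_*^2}{2k}E|\frac1L\sum_{l<L}D_l|$. By the $L^1$ ergodic theorem $\frac1L\sum_{l<L}Y_l^2\to E[S_k^2\mid\mathcal I]=w_k$ in $L^1$, so this bound tends to $0$ as $L\to\infty$. The part with $D_m$ contributes $o(1)$.

**Step 6: limits in $k$ and $g'$.** Collecting Steps 1 to 5,
$$\limsup_n|\beta_nE[g'Z_n]-Eg'|\le2Kt_*^2d\frac{\rho_k}k+\frac{Kt_*^2}2\Big[\delta P(A)+E\Big|\frac{w_k}k-\eta\Big|+E\Big(|g'-\zeta|\Big|\frac{w_k}k-c\Big|\Big)\Big].$$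
The left side does not depend on $k$. Let $k\to\infty$: $\rho_k/k\to0$, $w_k/k\to\eta$ in $L^1$, and $|g'-\zeta|\le2$. Since $\beta_n\ge1$ and $\beta_n\to e^{c\tau/2}$, dividing by $\beta_n$ yields
$$\limsup_n\big|E[g'Z_n]-e^{-c\tau/2}Eg'\big|\le\frac{Kt_*^2}2\big[\delta P(A)+E(|g'-\zeta||\eta-c|)\big].$$
Now let $g'$ run through a sequence in $\mathcal G$ converging to $\zeta$ in $L^2$ and, along a subsequence, a.s. Then $|E[(g'-\zeta)Z_n]|\le\|g'-\zeta\|_2\to0$ uniformly in $n$, $Eg'\to E\zeta$, and $E(|g'-\zeta||\eta-c|)\to0$ by dominated convergence with majorant $2(\eta+c)$. Finally $|E\zeta e^{-c\tau/2}-E[\zeta e^{-\eta\tau/2}]|\le\frac\tau2\delta P(A)$. Altogether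
$$\limsup_n\big|E[\xi1_AZ_n]-E[\xi1_Ae^{-\eta\tau/2}]\big|\le\tfrac12\big(t_*^2e^{ct_*^2}+\tau\big)\,\delta P(A). \tag{16}$$

**Step 7: summation over the pieces.** Let $\delta,\ell>0$ and apply (16) to $A_j=\{j\delta\le\eta<(j+1)\delta\}$ with $c=j\delta$, for the finitely many $j\ge0$ with $j\delta<\ell$. The complement of the union of these $A_j$ lies in $\{\eta\ge\ell\}$, so
$$\limsup_n\big|E[\xi Z_n]-E[\xi e^{-\eta\tau/2}]\big|\le\tfrac12\big(t_*^2e^{\ell t_*^2}+\tau\big)\delta+2P(\eta\ge\ell).$$
Let $\delta\to0$, then $\ell\to\infty$. $\square$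

## Uniform integrability, a maximal inequality, tightness

**Uniform integrability.** The Proposition with $d=1$, $\xi=1$ gives $Ee^{itS_n/\sqrt n}\to Ee^{-\eta t^2/2}$, that is, $S_n/\sqrt n\xrightarrow{D}\sqrt\eta N$ with $N$ independent of $\eta$. So $Q_n=S_n^2/n\ge0$ converges in law to $Q=\eta N^2$, and $EQ_n=v_n/n\to\sigma^2=E\eta=EQ$. This implies that $\{Q_n\}$ is uniformly integrable (Billingsley, *Convergence of Probability Measures*, 1968, Thm 5.4). The reason is short. For $b>0$, $E\min(Q_n,b)\to E\min(Q,b)$, hence $E(Q_n-b)^+\to E(Q-b)^+$, which is small for large $b$. Further, $E[Q_n;Q_n>2b]\le2E(Q_n-b)^+$. The finitely many remaining $Q_n$ are integrable.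

**Maximal inequality** (Newman–Wright 1982). *For $a>0$ and $n\ge1$,*
$$a^2P\Big(\max_{j\le n}|S_j|\ge a\sqrt n\Big)\le8\,E\Big[\frac{S_n^2}n;\ \frac{|S_n|}{\sqrt n}>\frac a2\Big]. \tag{17}$$

**Proof.** Here (1) is applied to an indicator. Let $b>0$, $M_n=\max_{j\le n}S_j$ and $\nu=\min\{j:S_j\ge b\}$. Writing $S_n-S_j$ as a sum of increments,
$$E[S_n1_{\{\nu\le n\}}]-\sum_{j\le n}E[S_j1_{\{\nu=j\}}]=\sum_{j<n}\sum_{i=j}^{n-1}E[(S_{i+1}-S_i)1_{\{\nu=j\}}]=\sum_{i=1}^{n-1}E[(S_{i+1}-S_i)1_{\{\nu\le i\}}]\ge0,$$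
because $1_{\{\nu\le i\}}=1_{\{\max_{l\le i}S_l\ge b\}}$ is nondecreasing in $(S_1,\dots,S_i)$. On $\{\nu=j\}$ we have $S_j\ge b$, and $\{\nu\le n\}=\{M_n\ge b\}$. Hence
$$bP(M_n\ge b)\le E[S_n^+;M_n\ge b]\le\frac b2P(M_n\ge b)+E[S_n^+;S_n^+>b/2],$$
so $P(M_n\ge b)\le\frac2bE[S_n^+;S_n^+>\frac b2]\le\frac4{b^2}E[S_n^2;|S_n|>\frac b2]$. The sequence $\{-S_n\}$ is also a demimartingale, since $s\mapsto-f(-s)$ is nondecreasing when $f$ is. So the same bound holds for $\max_j(-S_j)$. Add the two and put $b=a\sqrt n$. $\square$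

**Tightness of $\{W_n\}$ in $C[0,1]$.** By uniform integrability the right side of (17) tends to $0$ as $a\to\infty$, uniformly in $n$. By stationarity (17) holds also for $\max_{i\le n}|S_{m+i}-S_m|$, for every $m$. Tightness follows by Billingsley (1968), Thm 8.4. Here is the argument. Fix $\varepsilon>0$ and an integer $M\ge1$, let $n\ge M$ and $N_0=\lceil n/M\rceil$. At most $M$ intervals $[qN_0,(q+1)N_0]$ cover $[0,n]$. If $|s-s'|\le1/M$, then $ns$ and $ns'$ lie in the same or in adjacent intervals, so $w(W_n,1/M)\le3\max_{q}\max_{i\le N_0}|S_{qN_0+i}-S_{qN_0}|/\sqrt n$. Thus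
$$P(w(W_n,1/M)\ge3\varepsilon)\le M\,P\Big(\max_{i\le N_0}|S_i|\ge\varepsilon\sqrt n\Big).$$
Use (17) for $N_0$ with $a=\varepsilon\sqrt{n/N_0}$. Since $N_0\le n/M+1\le2n/M$, we have $M/a^2=MN_0/(n\varepsilon^2)\le2/\varepsilon^2$ and $a\ge\varepsilon\sqrt{M/2}$. So for all $n\ge M$
$$P(w(W_n,1/M)\ge3\varepsilon)\le\frac{16}{\varepsilon^2}\sup_{r\ge1}E\Big[\frac{S_r^2}r;\ \frac{|S_r|}{\sqrt r}>\frac\varepsilon2\sqrt{\frac M2}\,\Big],$$
which tends to $0$ as $M\to\infty$. As $W_n(0)=0$, $\{W_n\}$ is tight.

## Stable convergence and the Gaussian criterion: proof of (b) and (c)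

**Proof of (b).** We turn stable convergence into ordinary convergence under a changed measure. By linearity assume $\xi\ge0$ bounded; if $E\xi=0$ there is nothing to prove. Otherwise let $dQ=\xi\,dP/E\xi$.

*Finite-dimensional distributions under $Q$.* It suffices to consider times $0<s_1<\dots<s_d=1$, since $W_n(0)=0$ and the time $1$ may be added to any finite set. For $s<1$, $|W_n(s)-S_{\lfloor ns\rfloor}/\sqrt n|\le|X_{\lfloor ns\rfloor+1}|/\sqrt n\to0$ in $P$-probability, hence in $Q$-probability; at $s=1$ the difference is $0$. By the Proposition, for all real $t_1,\dots,t_d$,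
$$E_Q\exp\Big(i\sum_pt_p\frac{S_{n_p}-S_{n_{p-1}}}{\sqrt n}\Big)\to E_Qe^{-\eta\tau/2}=E_Q\exp\Big(-\frac\eta2\sum_pt_p^2(s_p-s_{p-1})\Big).$$
The right side is the characteristic function of the increments of $\sqrt\eta B$ under $Q$, where $B$ is a Brownian motion independent of $\mathcal A$ (use the product of $\Omega$ with Wiener space as the extension). So the finite-dimensional distributions of $W_n$ under $Q$ converge to those of $\sqrt\eta B$.

*Tightness under $Q$.* Since $Q\le(\|\xi\|_\infty/E\xi)P$, $\{W_n\}$ is tight under $Q$.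

Hence $W_n\to\sqrt\eta B$ in law under $Q$, and multiplying by $E\xi$ gives $E[\xi h(W_n)]\to E[\xi h(\sqrt\eta B)]$. $\blacksquare$

**Proof of (c).** Uniform integrability was shown above. The limit law of $S_n/\sqrt n$ has characteristic function $Ee^{-\eta t^2/2}$. It equals $e^{-s^2t^2/2}$ for all $t$ if and only if $Ee^{-y\eta}=e^{-ys^2}$ for all $y=t^2/2\in[0,\infty)$, that is, if and only if the Laplace transforms of $\eta$ and of the constant $s^2$ agree. By uniqueness of Laplace transforms this means $\eta=s^2$ a.s. Then $s^2=E\eta=\sigma^2$. $\blacksquare$
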